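# Maps from a curve to the line with only unramified and triple points

## 1. A cubic whose differential is a square times $dz$

Work over a field in which $3$ is invertible and put
$$c(\alpha,\beta;z)=\alpha^2z+\alpha\beta z^2+\tfrac13\beta^2z^3=\frac{(\alpha+\beta z)^3-\alpha^3}{3\beta}.\tag{1.1}$$
The second expression is a formal identity: expand the cube and divide. The polynomial is homogeneous of degree $2$ in $(\alpha,\beta)$. Telescoping the second expression gives an addition rule:
$$c(\alpha,\beta;w+\tau)=\frac{(\alpha+\beta w)^3-\alpha^3}{3\beta}+\frac{(\alpha+\beta w+\beta\tau)^3-(\alpha+\beta w)^3}{3\beta}=c(\alpha,\beta;w)+c(\alpha+\beta w,\beta;\tau).\tag{1.2}$$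
If $d\alpha=d\beta=0$, then
$$d\,c(\alpha,\beta;z)=(\alpha^2+2\alpha\beta z+\beta^2z^2)\,dz=(\alpha+\beta z)^2\,dz.\tag{1.3}$$

When $\alpha,\beta$ are constants and $\beta\ne0$, passing from $z$ to $c(\alpha,\beta;z)$ is, up to affine changes, the cubing map. It makes a triple point out of every unramified point with $z=-\alpha/\beta$, and it triples the order of every pole. In characteristic $p>0$ there is a much larger supply of elements that $d$ treats as constants, namely the $p$-th powers of functions. So we can use cubing maps whose coefficients vary along the curve. We fix the exponent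
$$P=4\ \text{ if } p=2,\qquad P=p\ \text{ if } p\ge5,$$
and let $\alpha,\beta$ be $P$-th powers. The reason for $4$ rather than $2$ is that a $P$-th power of a regular function is constant modulo the $P$-th power of the maximal ideal. We need $P>3$ so that adding it cannot disturb a local order of $1$ or $3$. With $P=2$ this already fails: adding the square $t^2$ to $t^3$ changes the order from $3$ to $2$.

A small example: $p=2$ on $\mathbf P^1$, with $\alpha=x^4$, $\beta=1$, $z=x$. Here $\frac13=1$ and
$$c(x^4,1;x)=x^9+x^6+x^3,\qquad d\,c(x^4,1;x)=(x^4+x)^2dx .$$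
The differential vanishes to order $2$ at the four points with $x^4+x=0$. At such a point $x_0$, (1.2) with $w=x_0$, $\tau=x-x_0$ shows that the function is a fourth power plus $c(x^4+x_0,1;\tau)$. Here $x^4+x_0=x^4+x_0^4=\tau^4$, so $c(\tau^4,1;\tau)=\tau^9+\tau^6+\tau^3$ has order $3$. So these are four triple points. At infinity there is a pole of order $9$, and getting rid of such leftovers is the business of Section 5.

This is what the cubic is for. A *curve* over a field $k$ is a connected, smooth, projective curve over $k$, and for a nonconstant $\tau:X\to\mathbf P^1$ and $Q\in X$ let $e_\tau(Q)$ be the ramification index. The following question is posed in the volume listed as "Dorian Goldfeld · Jay Jorgenson", Number theory, analysis and geometry. In memory of Serge Lang (Springer, 2012). Let $k$ be algebraically closed of characteristic different from three. Does every curve over $k$ admit a nonconstant map to $\mathbf P^1$ all of whose ramification indices are $1$ or $3$? The answer is yes.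

**Theorem 1.1.** Let $k$ be an algebraically closed field of characteristic $\ne3$. Every curve $X$ over $k$ admits a nonconstant map $\tau:X\to\mathbf P^1$ with $e_\tau(Q)\in\{1,3\}$ for all $Q\in X$.

In characteristic $2$ the cubic produces the map outright (Sections 4–6). In characteristic $0$ or $\ge5$ the property (1.3), multiplication of $dz$ by a square, points to a second object: the space of all maps whose ramification divisor is even. We find one well-behaved map in that space (when $p\ge5$, with the help of the cubic) and move it inside the space until all ramification is triple (Sections 7–11).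

## 2. Ramification divisors and the facts on curves that are used

Throughout, $k$ is algebraically closed, $p=\operatorname{char}k\ne3$, $X$ is a curve of genus $g$, $K=k(X)$, $\Omega=\Omega_X$. For $Q\in X$ let $K_Q\cong k((t))$ be the completion of $K$ at $Q$, with ring of integers $O_Q$ and maximal ideal $m_Q$. If $g=0$ the identity map proves the theorem, so from Section 4 on $g\ge1$.

**Differentials and orders.** If $u\in K_Q$ has order $e$, then $\operatorname{ord}(du)\ge e-1$, with equality exactly when $e\neq0$ in $k$. The kernel of $d$ on $K$ is $k$ if $p=0$ and $K^p$ if $p>0$; on $K_Q$ it is $k$, respectively $K_Q^p$. For $p>0$ we have $[K:K^p]=[K_Q:K_Q^p]=p$. The sum of the residues of a rational differential is $0$.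

**Ramification divisor.** For $f\in K$ with $df\ne0$ (that is, $f:X\to\mathbf P^1$ separable) put $R_f=\operatorname{div}(df)+2(f)_\infty$. If $\deg f=n$, then $\deg R_f=2n+2g-2$. At a point with $e=e_f(Q)$ the multiplicity of $R_f$ is $e-1$ if $p\nmid e$ and at least $e$ if $p\mid e$. Indeed, if $f$ is regular, write $f-f(Q)=ut^e$ with $u$ a unit and differentiate. If $Q$ is a pole, $f=ut^{-e}$ has $\operatorname{ord}(df)=-e-1$ if $p\nmid e$ and $\ge-e$ otherwise, and we add $2e$. In particular $f$ is unramified over all but finitely many points of $\mathbf P^1$. The divisor does not change if $f$ is replaced by $1/(f-\lambda)$: then $df$ is multiplied by $-(f-\lambda)^{-2}$, whose divisor $2(f)_\infty-2(f-\lambda)_0$ compensates the change of polar divisor. A divisor is *even* if it is twice a divisor. So $R_f$ is even if and only if $\operatorname{div}(df)$ is even.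

If $p=0$ or $p\ge5$, then
$$e_f(Q)\in\{1,3\}\ \text{for all }Q\iff R_f=2E\text{ with }E\text{ reduced}.\tag{2.1}$$
For "$\Leftarrow$": all multiplicities of $R_f$ are $0$ or $2$. If $p\mid e_f(Q)$, the multiplicity would be at least $p\ge5$; so $p\nmid e_f(Q)$ and $e_f(Q)-1\in\{0,2\}$. The other direction is clear, since $3$ is prime to $p$.

**Cohomology by adeles.** For a divisor $D$, let $\mathbf A$ be the ring of adeles $(s_Q)_Q$ with $s_Q\in K_Q$, and $\mathbf A(D)$ the subspace with $\operatorname{ord}s_Q\ge-\operatorname{ord}_QD$ for all $Q$. Then $H^1(X,O(D))=\mathbf A/(K+\mathbf A(D))$. By Serre duality the class of $(s_Q)$ vanishes if and only if $\sum_Q\operatorname{Res}_Q(s_Q\omega)=0$ for all $\omega\in H^0(\Omega(-D))$. If $\deg D\ge2g-1$, then $H^1(O(D))=0$ and $h^0(O(D))=\deg D+1-g$. If $\deg D\ge2g$, then $O(D)$ is base point free. We often impose finitely many nonempty Zariski open conditions on a finite-dimensional $k$-vector space. They can be met simultaneously, since the space is irreducible.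

**Three classical theorems.** The group $\operatorname{Pic}^0(X)$ is divisible. By Tsen's theorem, a quadratic form in three variables over $K$ has a nontrivial zero. Also, $N-1$ quadratic forms in $N$ variables over $k$ have a common nontrivial zero.

## 3. Genus zero, the Fermat cubic, and a square differential in genus one

In genus $0$ the identity works. In genus $1$, consider the Fermat cubic $x^3+y^3+1=0$ and the function $x$, of degree $3$. For a given finite $x$ there are three distinct values of $y$ unless $y=0$, which happens at the three points with $x^3=-1$. There $e_x=3$. Over $x=\infty$ there are three points. So $x$ has the required property in every characteristic $\ne3$.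

Degree $3$ is not enough for other curves of genus $1$. Let $p=0$ and let $f:X\to\mathbf P^1$ have degree $3$, genus $1$ and all indices in $\{1,3\}$. Since $\deg R_f=6$, there are three triple points, in different fibers. The monodromy group is generated by inertia groups, as $\mathbf P^1$ has no nontrivial connected unramified covering. These are generated by $3$-cycles, so the group is cyclic of order $3$. Put the branch points at finite places. By Kummer theory $X$ is $y^3=\prod_{i=1}^3(x-b_i)^{\varepsilon_i}$ with $\varepsilon_i\in\{1,2\}$ and $\sum\varepsilon_i\equiv0\bmod3$, as $\infty$ is unramified. So all $\varepsilon_i$ agree, and after replacing $y$ by $\prod(x-b_i)/y$ if necessary they are all $1$. Three points of $\mathbf P^1$ can be moved to any other three, so $X$ is the Fermat cubic. The degree must therefore be allowed to grow.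

Equation (2.1) suggests a first approach for $p\neq 2$: look for $f$ such that $df$ is a square. Let us do it for an arbitrary curve $y^2=4x^3-g_2x-g_3$ of genus $1$ in characteristic $0$. Put $\omega=dx/y$, a differential with neither zeros nor poles, and let $D$ be the derivation $du=(Du)\,\omega$. Then $Dx=y$ and $Dy=6x^2-\frac12g_2$. Hence
$$D(xy)=y^2+6x^3-\tfrac12g_2x=\tfrac52y^2+g_2x+\tfrac32g_3,\qquad D(\tfrac16y)=x^2-\tfrac1{12}g_2,\qquad D(\tfrac12x^2)=xy .$$
Try $s=y+ax+b$ and $f=\frac25xy+ax^2+2bx+\frac{a^2}6y$. The formulas give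
$$Df=y^2+\tfrac25g_2x+\tfrac35g_3+2axy+2by+a^2x^2-\tfrac1{12}a^2g_2 .$$
This equals $s^2$ if and only if $ab=\frac15g_2$ and $b^2+\frac1{12}a^2g_2=\frac35g_3$. These equations are solvable. If $g_2=0$, take $a=0$. If $g_2\ne0$, put $b=g_2/(5a)$ and solve $\frac1{12}g_2a^4-\frac35g_3a^2+\frac1{25}g_2^2=0$, a quadratic equation for $a^2$ with nonzero leading and constant coefficients. So we have $f$ of degree $5$ with $df=s^2\omega$. If $(s)_0$ is the zero divisor of $s$ and $O$ the point at infinity, then
$$R_f=2\big((s)_0-3O\big)+10\,O=2E,\qquad E=(s)_0+2O .$$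
This is where the approach stops. The point $O$ has $e_f=5$, for every solution $(a,b)$. More generally a point of multiplicity $a$ in $E$ with ramification prime to $p$ has $e_f=2a+1$. Solving quadratic equations gives a nonzero $s$, but it says nothing about coincidences among its zeros and poles. One must move $f$ afterwards, keeping $R_f$ even and making $E$ reduced.

In characteristic $2$ the approach does not even start. Every $f$ can be written locally as $u^2+v^2t$, so $df=v^2dt$ and $\operatorname{div}(df)$ is always even. For instance $f=t^2+t^3$ has $df=t^2dt$ and $e=2$. A finer condition than evenness is needed there, and it appears in the next section.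

## 4. How the cubic changes orders ($p>0$)

In Sections 4 and 5 let $p>0$, $p\ne3$. We first compute the order of $c(\delta,\gamma;\tau)$, then see what it does to ramification.

**Lemma 4.1.** Let $\delta,\gamma\in K_Q^P$, not both $0$, and let $\tau\in K_Q$ have odd order $e$ prime to $p$. Then
$$\operatorname{ord}c(\delta,\gamma;\tau)=\min(2\operatorname{ord}\delta+e,\ 2\operatorname{ord}\gamma+3e),$$
and this integer is odd and prime to $p$.

**Proof.** The three terms $\delta^2\tau$, $\delta\gamma\tau^2$, $\frac13\gamma^2\tau^3$ have orders $o_1=2\operatorname{ord}\delta+e$, $o_2=\operatorname{ord}\delta+\operatorname{ord}\gamma+2e=\frac12(o_1+o_3)$ and $o_3=2\operatorname{ord}\gamma+3e$. If $\delta=0$ or $\gamma=0$, only one term remains and the formula is clear. Otherwise $o_1-o_3=2(\operatorname{ord}\delta-\operatorname{ord}\gamma-e)$. This is not $0$, because $P$ divides $\operatorname{ord}\delta-\operatorname{ord}\gamma$ but does not divide $e$. Since $o_2$ is the mean of two distinct numbers, the minimum of the three is attained exactly once, by the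 first or the third term. Finally $2\operatorname{ord}\delta$ and $2\operatorname{ord}\gamma$ lie in $2P\mathbf Z$, so $o_1\equiv e$ and $o_3\equiv3e$ modulo $2$ and modulo $p$. Both are odd, and both are prime to $p$ because $p\ne3$. $\square$

**Lemma 4.2.** Let $\alpha,\beta\in O_Q^P$ not both vanish at $Q$. Let $y\in O_Q$ with $y-y(Q)$ of order $e\in\{1,3\}$, and put $\delta(Q)=\alpha(Q)+\beta(Q)y(Q)$. If $e=3$, assume $\delta(Q)\ne0$. Then $G=c(\alpha,\beta;y)$ satisfies
$$\operatorname{ord}(G-G(Q))=\begin{cases}e&\text{if }\delta(Q)\ne0,\\3&\text{if }e=1,\ \delta(Q)=0.\end{cases}$$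
The same holds for $\varepsilon^PG$ with $\varepsilon\in O_Q^\times$, and for $G+\varrho^P$ with $\varrho\in O_Q$.

**Proof.** Let $w=y(Q)\in k=k^P$, $\tau=y-w$ and $\delta=\alpha+\beta w\in O_Q^P$. By (1.2), $G=c(\alpha,\beta;w)+c(\delta,\beta;\tau)$. The first summand is a polynomial in $P$-th powers with coefficients in the prime field. As $P$ is a power of $p$, it lies in the ring $O_Q^P$. So it is constant modulo $m_Q^P$, and $P\ge4$. It remains to find the order of the second summand, which we want to be $1$ or $3$. If $\delta(Q)\neq0$, Lemma 4.1 gives $\min(e,2\operatorname{ord}\beta+3e)=e$. If $\delta(Q)=0$ and $e=1$, then $\beta(Q)\ne0$, since otherwise also $\alpha(Q)=0$. Moreover $\operatorname{ord}\delta\ge P$, so the order is $\min(2\operatorname{ord}\delta+1,3)=3$. The last claims hold because $\varepsilon^P$ and $\varrho^P$ are constant modulo $m_Q^P$: multiplying by $\varepsilon^P$ or adding $\varrho^P$ changes $G-G(Q)$ by a nonzero constant factor, respectively not at all, up to terms of order $\ge P>3$. $\square$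

**Definition 4.3.** An element $z\in K$ with $dz\ne0$ is *good* if for every $Q\in X$ there is $r_Q\in K_Q$ such that $z-r_Q^P$ has odd order prime to $p$.

For example, let $p=2$. If $z=t^4+t^5$ at $Q$, the condition at $Q$ holds with $r_Q=t$. If $z=t^2+t^3$, it fails. For $\operatorname{ord}r\ge1$ the order of $z-r^4$ is $2$, and for $\operatorname{ord}r\le0$ it is $4\operatorname{ord}r$. For $p\ge5$, goodness follows from evenness.

**Lemma 4.4.** If $p\ge5$, $dz\ne0$ and $\operatorname{div}(dz)$ is even, then $z$ is good.

**Proof.** For $r\in K_Q$ we have $d(z-r^p)=dz$, so $\operatorname{ord}(z-r^p)\le\operatorname{ord}(dz)+1$. Choose $r$ such that this order is as large as possible, say $e$. If $p\mid e$, the leading term $\lambda t^e=(\lambda^{1/p}t^{e/p})^p$ is a $p$-th power and subtracting it increases the order, a contradiction. So $p\nmid e$ and $\operatorname{ord}(dz)=e-1$. As this is even, $e$ is odd. $\square$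

## 5. From a good function to small odd ramification ($p>0$)

A good function may have large or badly placed ramification, like the pole of order $9$ in Section 1. The next proposition replaces it by one with small ramification.

**Proposition 5.1.** Let $z\in K$ be good and $n_0\ge1$. There is $f_0\in K$ of degree $\ge n_0$ with $df_0\ne0$ such that:

(a) if $p=2$, all $e_{f_0}(Q)\in\{1,3\}$; if $p\ge5$, all $e_{f_0}(Q)$ are odd, prime to $p$, and at most $2p-1$;

(b) if $z$ is regular at $Q$ with $e_z(Q)=3$, then $f_0$ is regular at $Q$, $f_0\equiv f_0(Q)$ mod $m_Q^3$, and $df_0=\kappa\,dz$ near $Q$ with $\kappa\in O_Q^\times$ constant mod $m_Q^3$.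

The cubic is applied twice. The first application produces a function $y$ with many simple zeros, all of whose other zeros and poles lie at a bounded list of points and have odd order prime to $p$. The second application is multiplied by a $P$-th power $h^P$, which shifts the order at each zero and pole of $y$ by a multiple of $P$ of our choice.

**Step 1: the special points of $z$.** The purpose is to separate harmless points from those that need work. Call $Q$ *ordinary* if $z\in O_Q$ and $\operatorname{ord}_Q(z-z(Q))\in\{1,3\}$. Let $\Sigma$ be the set of non-ordinary points and $\Theta$ the set of ordinary points with $e_z=3$. Both are finite, as they consist of poles of $z$ and zeros of $dz$. Choose an ordinary point $Q_0$ with $e_z(Q_0)=1$. Replacing $z$ by $z-z(Q_0)$ changes neither the hypothesis (constants are $P$-th powers) nor the conclusions, so assume $z(Q_0)=0$. For $Q\in\Sigma$ let $\tau_Q=z-r_Q^P$ have odd order $e_Q$ prime to $p$, and fix an integer $\kappa_Q$ with $P\kappa_Q>\max(3e_Q,0)$. All these choices are made once and for all. Below, $O(1)$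 means bounded independently of the integer $N$ about to be introduced.

**Step 2: the function $y$ and its orders on $\Sigma$.** Let $N$ be large. Choose $\xi\in K$, regular off $Q_0$, with a pole of exact order $N$ at $Q_0$ and with $\xi(Q)^P+z(Q)\ne0$ for all $Q\in\Theta$. For $N\ge2g$ a function with the right pole exists by Riemann–Roch, and adding a suitable constant achieves the finitely many inequalities. For $r\in K$, to be chosen, put
$$y=c(\xi^P,1;z)+r^P.\tag{5.1}$$
At $Q\in\Sigma$, (1.2) with $w=r_Q^P$ gives
$$c(\xi^P,1;z)=R_Q^P+c\big((\xi+r_Q)^P,1;\tau_Q\big),\qquad R_Q^P=c(\xi^P,1;r_Q^P)\in K_Q^P .$$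
By Lemma 4.1 the last term has order
$$\omega_Q=\min\big(2P\operatorname{ord}(\xi+r_Q)+e_Q,\ 3e_Q\big),$$
odd, prime to $p$, and $\le3e_Q$. Since $Q_0$ is ordinary, $\xi$ is regular at $Q$, so $\omega_Q\ge\min(2P\min(0,\operatorname{ord}r_Q)+e_Q,3e_Q)$. Hence $\omega_Q=O(1)$. The local $P$-th power $R_Q^P$ is unwanted, and $r$ is there to cancel it.

**Step 3: choice of $r$.** Let $D_N=(2N-1)Q_0-\sum_{Q\in\Sigma}\kappa_QQ$, which has degree $\ge2g$ for $N$ large. As $H^1(O(D_N))=0$, the adele with component $-R_Q$ at $Q\in\Sigma$ and $0$ elsewhere lies in $K+\mathbf A(D_N)$. So there is $r\in K$ with $\operatorname{ord}_Q(r+R_Q)\ge\kappa_Q$ for $Q\in\Sigma$, $\operatorname{ord}_{Q_0}r\ge-(2N-1)$, and $r$ regular elsewhere. It may still be altered by any element of $H^0(O(D_N))$. Now we read off the behavior of $y$.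

At $Q\in\Sigma$: $\operatorname{ord}(r+R_Q)^P\ge P\kappa_Q>3e_Q\ge\omega_Q$, so $\operatorname{ord}_Qy=\omega_Q$.

At $Q_0$: $z$ has order $1$, so by Lemma 4.1 $c(\xi^P,1;z)$ has order $\min(1-2PN,3)=1-2PN$. Since $\operatorname{ord}r^P\ge-2PN+P$, we get $\operatorname{ord}_{Q_0}y=1-2PN$, which is odd and prime to $p$.

At an ordinary point $Q\ne Q_0$: $z,\xi,r$ are regular, and Lemma 4.2 (with $\alpha=\xi^P$, $\beta=1$, $\delta(Q)=\xi(Q)^P+z(Q)$) applies, since $\delta(Q)\ne0$ for $Q\in\Theta$. So $y$ is regular and $e_y(Q)\in\{1,3\}$. Moreover $e_y(Q)=3$ exactly on the set $\Gamma$ of those ordinary $Q\ne Q_0$ with $Q\in\Theta$ or $\xi(Q)^P+z(Q)=0$. Because $dz\ne0$, $z$ is not a $P$-th power, so $\xi^P+z\ne0$ and $\Gamma$ is finite. It does not depend on $r$.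

Since $O(D_N)$ is base point free and $\Gamma$ is disjoint from $\Sigma\cup\{Q_0\}$, the value of an element of $H^0(O(D_N))$ at a point of $\Gamma$ can be made arbitrary. So $y(Q)\ne0$ is a nonempty open condition on the alteration of $r$. Hence we may choose $r$ with $y(Q)\ne0$ for all $Q\in\Gamma$.

Let $S$ be the set of zeros and poles of $y$. Then $\Sigma\cup\{Q_0\}\subset S$, because an odd order is not $0$. All other points of $S$ are zeros at ordinary points outside $\Gamma$, hence *simple* zeros. For $Q\notin S$ we have $e_y(Q)\in\{1,3\}$. Since $y$ has at least $2PN-1$ poles counted with multiplicity, and its zeros in $\Sigma$ have total multiplicity $O(1)$, it has at least $2PN-O(1)$ simple zeros outside $\Sigma$.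

**Step 4: prescribing the shifts.** The second cubic will preserve the order of $y$ at a zero and triple it at a pole. We now choose the multiple $PJ_Q$ of $P$ by which this order is to be shifted. Let $T$ be the set of all simple zeros of $y$ outside $\Sigma$, except that for $p=2$ one of them may be omitted. For $Q\in S$ put $\mu_Q=\operatorname{ord}_Qy$ if $Q$ is a zero and $\mu_Q=3\operatorname{ord}_Qy$ if $Q$ is a pole. In all cases $\mu_Q$ is odd and prime to $p$.

If $p=2$, let $J_Q=\lfloor\mu_Q/4\rfloor$ for $Q\in S\setminus T$ and $J_Q=\lfloor\mu_Q/4\rfloor+1$ for $Q\in T$. Then $\mu_Q-4J_Q\in\{1,3\}$ for $Q\in S\setminus T$. For $Q\in T$ we have $\mu_Q=1$, $J_Q=1$ and $\mu_Q-4J_Q=-3$.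

If $p\ge5$, let $J_Q=2$ for $Q\in T$, so that $\mu_Q-pJ_Q=1-2p$. For $Q\in S\setminus T$ let $J_Q$ be the even integer with $|\mu_Q-pJ_Q|<p$. It exists because $\mu_Q$ is not an odd multiple of $p$. In all cases $\mu_Q-pJ_Q$ is odd, prime to $p$, and of absolute value at most $2p-1$.

Put $J_Q=0$ for $Q\notin S$ and $J=\sum_QJ_QQ$. We need $\deg J$ large and even. At $Q_0$ we have $\mu_{Q_0}=3-6PN$, and in both cases $J_{Q_0}=-6N$: for $p=2$ it is $\lfloor(3-24N)/4\rfloor$, and for $p\ge5$ the number $-6N$ is even and leaves $3<p$. The points of $\Sigma$ contribute $O(1)$. The set $T$ contributes $|T|\ge8N-O(1)$ if $p=2$, and $2|T|\ge4pN-O(1)\ge20N-O(1)$ if $p\ge5$. An omitted point contributes $\lfloor1/4\rfloor=0$. So $\deg J\ge2N-O(1)$ tends to infinity with $N$. This is what the points of $T$ are for: the pole at $Q_0$ costs $6N$, and only by turning the many simple zeros into poles do we come out positive. For $p\ge5$ all $J_Q$ are even. For $p=2$ we make $\deg J$ even by omitting one point from $T$ if necessary. Fix $N$ with $\deg J\ge4g$ and $|T|\ge n_0$.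

**Step 5: the function $f_0$.** As $\operatorname{Pic}^0(X)$ is divisible and $\deg J$ is even, there are a divisor $A$ and $h\in K^*$ with $\operatorname{div}(h)=2A-J$. Since $\deg A\ge2g$, $O(A)$ is base point free. For $\varphi_i\in H^0(O(A))$ write $\varphi_i=t^{-\operatorname{ord}_QA}\psi_i$ at $Q$ with $\psi_i\in O_Q$. So $\varphi_i$ vanishes at $Q$ as a section of $O(A)$ if and only if $\psi_i(Q)=0$. Let $\Xi$ be the finite set of $Q\notin S$ with $e_y(Q)=3$. First choose $\varphi_1$ nonvanishing, as a section, on $S\cup\Xi$. Then choose $\varphi_2$ nonvanishing, as a section, at the zeros of $\varphi_1$ and at the poles of $y$, and with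
$$\psi_1(Q)+y(Q)^{1/P}\psi_2(Q)\ne0\quad\text{for }Q\in\Xi.\tag{5.2}$$
These are finitely many open conditions on $\varphi_2$. The first ones are nonempty by base point freeness, and (5.2) holds for $\varphi_2=0$. Put
$$f_0=h^P\,c(\varphi_1^P,\varphi_2^P;y).$$
At any $Q$ write $h=t^{2\operatorname{ord}_QA-J_Q}\varepsilon$ with $\varepsilon$ a unit. By homogeneity $c(\varphi_1^P,\varphi_2^P;y)=t^{-2P\operatorname{ord}_QA}c(\psi_1^P,\psi_2^P;y)$, so
$$f_0=t^{-PJ_Q}\varepsilon^P\,c(\psi_1^P,\psi_2^P;y).\tag{5.3}$$

**Step 6: proof of (a).** We go through all points. If $Q\notin S$, then $J_Q=0$, the elements $\psi_1,\psi_2$ do not both vanish at $Q$, and $e_y(Q)\in\{1,3\}$. If $e_y(Q)=3$, then $Q\in\Xi$, and (5.2) says $\psi_1(Q)^P+\psi_2(Q)^Py(Q)\ne0$. So Lemma 4.2 applies: $f_0$ is regular at $Q$ with $e_{f_0}(Q)\in\{1,3\}$.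

If $Q$ is a zero of $y$, of order $e>0$, then $\psi_1(Q)\ne0$, and by Lemma 4.1 the order of $c(\psi_1^P,\psi_2^P;y)$ is $\min(e,2P\operatorname{ord}\psi_2+3e)=e=\mu_Q$. If $Q$ is a pole of $y$, of order $e<0$ as a valuation, then $\psi_2(Q)\ne0$ and the order is $\min(2P\operatorname{ord}\psi_1+e,3e)=3e=\mu_Q$. In both cases $\operatorname{ord}_Qf_0=\mu_Q-PJ_Q$ by (5.3). This is not $0$, and $e_{f_0}(Q)$ is its absolute value. By Step 4 this proves (a). Ramification indices prime to $p$ force $df_0\neq0$. Each point of $T$ is a pole of $f_0$, so $\deg f_0\ge|T|\ge n_0$.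

**Step 7: proof of (b).** Let $z$ be regular at $Q$ with $e_z(Q)=3$. Then $Q\in\Theta\subset\Gamma$, so $y$ is regular at $Q$, $y(Q)\ne0$ and $e_y(Q)=3$. Hence $Q\notin S$ and $Q\in\Xi$. By (1.3), applied to (5.3) with $J_Q=0$ and to (5.1),
$$df_0=\kappa\,dz,\qquad\kappa=\varepsilon^P(\psi_1^P+\psi_2^Py)^2(\xi^P+z)^2 .$$
Here $P$-th powers are constant mod $m_Q^P$, and $z$ and $y$ are constant mod $m_Q^3$. So $\kappa$ is constant mod $m_Q^3$. It is a unit by (5.2) and because $\xi(Q)^P+z(Q)\ne0$ on $\Theta$. Finally $e_{f_0}(Q)=3$ by Lemma 4.2, so $f_0\equiv f_0(Q)$ mod $m_Q^3$. $\square$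

## 6. Characteristic two: the Cartier operator and Tsen's theorem

Let $p=2$, so $P=4$. By Proposition 5.1(a) it suffices to find a good function. Let $\mathcal K$ be $K$ or one of the $K_Q$, and let $y\in\mathcal K\setminus\mathcal K^2$, equivalently $dy\ne0$. Then $1,y$ is a basis of $\mathcal K$ over $\mathcal K^2$, and $1,y,y^2,y^3$ is a basis over $\mathcal K^4$. Write $f\in\mathcal K\setminus\mathcal K^2$ as
$$f=a_0^4+a_1^4y+a_2^4y^2+a_3^4y^3=A^2+B^2y,\qquad A=a_0^2+a_2^2y,\quad B=a_1^2+a_3^2y .\tag{6.1}$$
Then $df=B^2dy$ and $B\ne0$. If $y=t$ is a uniformizer, the orders of the last three terms are distinct modulo $4$, and $f-a_0^4$ has odd order unless the term $a_2^4t^2$ dominates. To measure this danger put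
$$S_y(f)=\frac{a_2^2+a_1a_3}{B}.$$
For example $S_t(t^2+t^3)=1/t$ (with $a_2=a_3=1$, $a_1=0$), while $S_t(t^5+t^6)=1$ (with $a_1=a_2=t$, $a_3=0$), and $S_y(y)=0$.

**Lemma 6.1.** If $t$ is a uniformizer at $Q$ and $S_t(f)\in O_Q$, then $f-a_0^4$ has odd order.

**Proof.** Since $a_1,a_3$ are not both $0$, it suffices to exclude $a_2\ne0$ with $4\operatorname{ord}a_2+2<\min(4\operatorname{ord}a_1+1,4\operatorname{ord}a_3+3)$, that is, $\operatorname{ord}a_1\ge\operatorname{ord}a_2+1$ and $\operatorname{ord}a_3\ge\operatorname{ord}a_2$. In that case all terms on the right of $a_2^2=a_1a_3+S_t(f)(a_1^2+a_3^2t)$ have order $\ge2\operatorname{ord}a_2+1$, a contradiction. $\square$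

So we want a global $z$ with $S_{t_Q}(z)\in O_Q$ for every $Q$. For this we need to know how $S_y$ depends on $y$, and the Cartier operator gives a conceptual description of it.

**The Cartier operator.** Define $C((u_0^2+u_1^2y)\,dy)=u_1\,dy$. It is additive and $C(u^2\omega)=uC(\omega)$. It does not depend on $y$. If $y=G^2+H^2z$, then $dy=H^2dz$ and $(u_0^2+u_1^2y)\,dy=(u_0^2H^2+u_1^2G^2H^2+u_1^2H^4z)\,dz$, and computing with $z$ gives $u_1H^2dz=u_1dy$ again. For $u=a^2+b^2y$ we have $du=b^2dy$ and $u\,du=(a^2b^2+b^4y)\,dy$, so
$$C(du)=0,\qquad C(u\,du)=b^2dy=du .\tag{6.2}$$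
Taking a uniformizer for $y$, the coefficient of $t^{-1}$ in $u_0^2+u_1^2t$ is the square of the coefficient of $t^{-1}$ in $u_1$. So $\operatorname{Res}C(\omega)=(\operatorname{Res}\omega)^{1/2}$.

With (6.1), put $\omega_y(f)=A\,dA+yB\,dB$. By (6.2), $C(A\,dA)=dA=a_2^2dy$. Also $yB\,dB=(a_3^4y^2+a_1^2a_3^2y)\,dy$ has $C(yB\,dB)=a_1a_3\,dy$. So
$$C(\omega_y(f))=(a_2^2+a_1a_3)\,dy=S_y(f)\,B\,dy.\tag{6.3}$$

**Lemma 6.2 (cocycle rule).** If $y=G^2+H^2z$ with $z\in\mathcal K\setminus\mathcal K^2$, then $S_z(f)=S_y(f)H+S_z(y)$.

**Proof.** We have $f=(A+BG)^2+(BH)^2z$. Hence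
$$\begin{aligned}\omega_z(f)&=(A+BG)\,d(A+BG)+zBH\,d(BH)\\&=A\,dA+d(ABG)+BG(G\,dB+B\,dG)+zB^2H\,dH+zBH^2\,dB\\&=A\,dA+(G^2+H^2z)B\,dB+B^2(G\,dG+zH\,dH)+d(ABG)\\&=\omega_y(f)+B^2\omega_z(y)+d(ABG).\end{aligned}$$
Apply $C$, which kills $d(ABG)$, and use (6.3) three times: $S_z(f)BH\,dz=S_y(f)B\,dy+B\,S_z(y)H\,dz$. Substitute $dy=H^2dz$ and divide by $BH\,dz$. $\square$

**Proposition 6.3.** If $p=2$, a good $z\in K$ exists.

**Proof.** Fix $x\in K\setminus K^2$. For each $Q$ fix a uniformizer $t=t_Q$ of $O_Q$, with $t_Q=x-x(Q)$ for almost all $Q$. In $K_Q$ write $x=A_Q^2+\beta_Q^2t$, so $dx=\beta_Q^2dt$. For almost all $Q$ we have $x=x(Q)+t$, so $\beta_Q=1$ and $S_{t_Q}(x)=0$.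

**Step 1: a function $\epsilon\in K$ with $\epsilon\beta_Q+S_{t_Q}(x)\in O_Q$ for all $Q$.** By the cocycle rule, this is what $S_x(z)=\epsilon$ must satisfy. Let $E=\frac12\operatorname{div}(dx)$, so $\operatorname{ord}_QE=\operatorname{ord}\beta_Q$ and $O(E)$ is locally $\beta_Q^{-1}O_Q$. The function $\epsilon$ exists if and only if the class of the adele $(S_{t_Q}(x)/\beta_Q)_Q$ in $H^1(X,O(E))$ vanishes. By Serre duality we must show
$$\sum_Q\operatorname{Res}_Q\big(S_{t_Q}(x)\beta_Q^{-1}\vartheta\,dx\big)=0$$
for every $\vartheta\,dx\in H^0(\Omega(-E))$, that is, for every $\vartheta\in K$ with $\vartheta\beta_Q\in O_Q$ for all $Q$. By (6.3), with $f=x$, $y=t$, $B=\beta_Q$,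
$$\operatorname{Res}_Q(S_t(x)\beta_Q^{-1}\vartheta\,dx)=\operatorname{Res}_Q(\vartheta S_t(x)\beta_Q\,dt)=\operatorname{Res}_QC(\vartheta^2\omega_t(x))=\big(\operatorname{Res}_Q\vartheta^2\omega_t(x)\big)^{1/2}.$$
Put $A_1=\vartheta A_Q$ and $B_1=\vartheta\beta_Q\in O_Q$. Since $A_1dA_1=\vartheta^2A_QdA_Q+A_Q^2\vartheta\,d\vartheta$, and similarly for $B_1$, we get in characteristic $2$
$$\vartheta^2\omega_t(x)=A_1dA_1+tB_1dB_1+(A_Q^2+t\beta_Q^2)\vartheta\,d\vartheta=A_1dA_1+tB_1dB_1+x\vartheta\,d\vartheta .$$
The form $tB_1dB_1$ is regular. If $A_1=\sum\alpha_it^i$, the residue of $A_1dA_1$ is $\sum_{i>0}(i+(-i))\alpha_i\alpha_{-i}=0$. So the local residue is $(\operatorname{Res}_Qx\vartheta\,d\vartheta)^{1/2}$, where $x\vartheta\,d\vartheta$ is a *global* differential. As square roots are additive, the sum is $\big(\sum_Q\operatorname{Res}_Qx\vartheta\,d\vartheta\big)^{1/2}=0$.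

**Step 2: a function $z$ with $S_x(z)=\epsilon$.** By Tsen's theorem the equation
$$a_2^2+a_1a_3+\epsilon(a_1^2+xa_3^2)=0$$
has a nontrivial solution $(a_1,a_2,a_3)\in K^3$. If $a_1^2+xa_3^2=0$, then $a_1=a_3=0$ as $x\notin K^2$, and then $a_2=0$, a contradiction. So $z=a_1^4x+a_2^4x^2+a_3^4x^3$ has $dz=(a_1^2+a_3^2x)^2dx\ne0$ and $S_x(z)=\epsilon$.

**Step 3: $z$ is good.** By Lemma 6.2, applied in $K_Q$ to $x=A_Q^2+\beta_Q^2t$, $S_{t_Q}(z)=\epsilon\beta_Q+S_{t_Q}(x)\in O_Q$ for all $Q$. By Lemma 6.1, $z$ is good. $\square$

Propositions 6.3 and 5.1(a) give a map $f_0:X\to\mathbf P^1$ with all $e_{f_0}(Q)\in\{1,3\}$. **This proves Theorem 1.1 in characteristic $2$.**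

## 7. The space of pairs $(f,E)$ with $R_f=2E$

From now on $p=0$ or $p\ge5$, and $g\ge1$. By (2.1) we look for $f$ with $R_f=2E$, $E$ reduced. Fix an integer $n\ge g$ and put $r=n+g-1$, so that $\deg R_f=2r$ for maps of degree $n$. We set up the space in which maps with even ramification divisor move, and compute its tangent spaces.

**Two standard parameter spaces.** The degree-$n$ morphisms $X\to\mathbf P^1$ form a quasi-projective scheme $\operatorname{Mor}_n(X,\mathbf P^1)$ with tangent space $H^0(X,f^*T_{\mathbf P^1})$ at $f$. If $H^1(X,f^*T_{\mathbf P^1})=0$, it is smooth at $f$ of dimension $h^0(f^*T_{\mathbf P^1})$. Here $\deg f^*T_{\mathbf P^1}=2n>2g-2$, so it is smooth of dimension $2n+1-g$. Effective divisors of degree $d$ on $X$, and families of them (relative effective divisors, finite flat of degree $d$ over the base), are parametrized by the symmetric power $X^{(d)}$, smooth of dimension $d$.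

**The spaces $M$ and $Z$.** Let $M\subset\operatorname{Mor}_n(X,\mathbf P^1)$ be the open subscheme of separable morphisms unramified over $\infty$. The vector field $\partial/\partial x$ on $\mathbf P^1$ has a double zero at $\infty$ and no other zero. Via $\partial/\partial x\leftrightarrow1$ we have $f^*T_{\mathbf P^1}=O(2f^*\infty)$ and $T_fM=H^0(X,O(2f^*\infty))$, where $v$ corresponds to the first-order deformation $f+\epsilon v$. The section $df$ of $\Omega\otimes f^*T_{\mathbf P^1}$ is nonzero on every fiber over $M$. So its divisor, which is $R_f$ on fibers, is a relative effective divisor of degree $2r$ and defines a morphism $\rho:M\to X^{(2r)}$. Let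
$$Z=M\times_{X^{(2r)}}X^{(r)},\quad\text{via }\rho\text{ and }E\mapsto2E .$$
Its geometric points are the pairs $(f,E)$ with $R_f=2E$. The divisor $E$ is determined by $f$, and $\operatorname{supp}E$ is disjoint from $f^{-1}(\infty)$.

**Tangent spaces of $Z$.** Let $F\supseteq k$ be algebraically closed and $(f,E)\in Z(F)$, $E=\sum a_QQ$. Near a point of $\operatorname{supp}E$ let $E=(\mathbf e)$, let $'$ be the derivative with respect to a local coordinate $t$, and write $f'=\upsilon\mathbf e^2$ with $\upsilon$ a unit. Deform $f$ to $f+\epsilon v$ and $\mathbf e$ to $\mathbf e+\epsilon\dot{\mathbf e}$, where only $\dot{\mathbf e}$ mod $\mathbf e$ matters. The pair is tangent to $Z$ if and only if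
$$\upsilon^{-1}(f'+\epsilon v')=\mathbf e^2+\epsilon\upsilon^{-1}v'\quad\text{and}\quad(\mathbf e+\epsilon\dot{\mathbf e})^2=\mathbf e^2+2\epsilon\mathbf e\dot{\mathbf e}$$
generate the same ideal. A unit relating them must have the form $1+\epsilon w$, so the condition is
$$v'\equiv2\upsilon\,\mathbf e\,\dot{\mathbf e}\pmod{\mathbf e^2}.\tag{7.1}$$
Since $p\ne2$, a suitable $\dot{\mathbf e}$ exists if and only if $\mathbf e\mid v'$, and then it is unique mod $\mathbf e$. Hence
$$T_{(f,E)}Z_F=\{v\in H^0(O(2f^*\infty)):\operatorname{ord}_Q(dv)\ge a_Q\ \ \forall Q\in\operatorname{supp}E\}.\tag{7.2}$$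

The plan is now visible. We want to find $v$ in this space that splits a multiple point of $E$. This requires that $v$ can be prescribed locally at the points of $E$, and the next section describes the obstruction to that.

## 8. Quadratic differentials without residues

For $f$ with $df\ne0$ over an algebraically closed field $F\supseteq k$ put
$$\mathcal N(f)=\{q\in H^0(X_F,\Omega^{\otimes2}):\operatorname{Res}_Q(q/df)=0\ \ \forall Q\}.$$

This can be nonzero. On $y^2=x^3+b$, $b\ne0$, let $\omega=dx/y$ and $f=y$. Then $2y\,dy=3x^2dx$ gives $df=\frac32x^2\omega$, and $q=\omega^2$ has $q/df=\frac23\,\omega/x^2$. Its only poles are at the two points with $x=0$. There $x$ is a uniformizer and $y^{-1}=y(Q)^{-1}(1-\frac1{2b}x^3+\cdots)$ has no linear term, so the residues vanish and $\mathcal N(f)=k\omega^2$. This $f$ has only triple ramification (at $x=0$ and at infinity). It solves the problem on this curve, but it would not be a suitable starting point for what follows.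

**Lemma 8.1.** Let $F\supseteq k$ be algebraically closed and $(f,E)\in Z(F)$, $E=\sum a_QQ$.

(a) If $\mathcal N(f)=0$ and $\mathcal V_Q\subset O_Q$ is an $F$-subspace containing $F+m_Q^{2a_Q}$ for each $Q\in\operatorname{supp}E$, then $H^0(O(2f^*\infty))\to\bigoplus_QO_Q/\mathcal V_Q$ is surjective.

(b) Conversely, if $H^0(O(2f^*\infty))\to\bigoplus_QO_Q/(F+m_Q^{2a_Q})$ is surjective, then $\mathcal N(f)=0$.

**Proof.** Note that $\operatorname{div}(df)=R_f-2f^*\infty=2E-2f^*\infty$, and that elements of $H^0(O(2f^*\infty))$ are regular on $\operatorname{supp}E$.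

(a) If the map is not surjective, some nonzero linear functional on $\bigoplus O_Q/\mathcal V_Q$ vanishes on its image. The residue pairing identifies the dual of $O_Q/m_Q^{2a_Q}$ with $m_Q^{-2a_Q}\Omega_Q/\Omega_Q$. So there are $\eta_Q\in m_Q^{-2a_Q}\Omega_Q/\Omega_Q$, not all $0$, with $\operatorname{Res}_Q(v\eta_Q)=0$ for $v\in\mathcal V_Q$, and $\sum_Q\operatorname{Res}_Q(v\eta_Q)=0$ for all $v\in H^0(O(2f^*\infty))$. Consider
$$0\to\Omega(-2f^*\infty)\to\Omega(-2f^*\infty+2E)\to\bigoplus_Qm_Q^{-2a_Q}\Omega_Q/\Omega_Q\to0 .$$
The connecting map sends $(\eta_Q)$ to a class in $H^1(\Omega(-2f^*\infty))$. Serre duality with $H^0(O(2f^*\infty))$ is given by sums of residues, so this class pairs to $0$ with every $v$. Hence it is $0$, and there is $\eta\in H^0(\Omega(-2f^*\infty+2E))$ with polar parts $\eta_Q$. In particular $\eta\neq0$. Then $q=\eta\,df$ is a nonzero element of $H^0(\Omega^{\otimes2})$. The form $q/df=\eta$ is regular off $\operatorname{supp}E$, and at $Q\in\operatorname{supp}E$ its residue is $\operatorname{Res}_Q(1\cdot\eta_Q)=0$ because $1\in\mathcal V_Q$.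 So $0\ne q\in\mathcal N(f)$, a contradiction.

(b) Let $q\in\mathcal N(f)$ and $\eta=q/df\in H^0(\Omega(-2f^*\infty+2E))$. Consider the functional $(v_Q)\mapsto\sum_Q\operatorname{Res}_Q(v_Q\eta)$ on $\bigoplus_QO_Q/m_Q^{2a_Q}$. It vanishes on the image of $H^0(O(2f^*\infty))$ by the residue theorem, since $v\eta$ is regular off $\operatorname{supp}E$. It vanishes on $\bigoplus_QF$, since all residues of $\eta$ are $0$. By hypothesis these two subspaces span, so the functional is $0$ and $\eta$ has no polar part at any $Q\in\operatorname{supp}E$. So $\eta\in H^0(\Omega(-2f^*\infty))=0$, because $2g-2-2n<0$. Hence $q=0$. $\square$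

## 9. A starting map with even ramification and $\mathcal N(f_0)=0$

**Proposition 9.1.** There is $f_0\in K$, $df_0\ne0$, of degree $\ge g$, with $f_0$ unramified over $\infty$, $R_{f_0}=2E_0$ even, $\mathcal N(f_0)=0$, and, if $p>0$, all multiplicities of $E_0$ at most $p-1$.

We first solve "$df$ is a square" as in Section 3, then compose with a polynomial that plants triple points with prescribed second-order terms. These produce the residues that kill $\mathcal N$. For $p\ge5$ we finish with Proposition 5.1.

**Step 1: a function $f_1$ with $df_1\neq0$ and $\operatorname{div}(df_1)$ even.** Let $L^{\otimes2}\cong\Omega$, and let $D$ be a sum of $m=2g$ distinct points. Put $V=H^0(L(2D))$. Its dimension is $(g-1+2m)+1-g=2m=4g$. Put $W=H^0(\Omega(4D))/dH^0(O(3D))$. The kernel of $d$ on $H^0(O(3D))$ is $k$; for $p\ge5$ an element of the kernel is a $p$-th power with poles of order $\le3<p$, hence has no poles. So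
$$\dim W=(g-1+4m)-\big((3m+1-g)-1\big)=m+2g-1=4g-1 .$$
The map $V\to W$, $s\mapsto[s^2]$, is given by $4g-1$ quadratic forms in $4g$ variables, so it has a nontrivial zero. Thus $0\ne s^2=df_1$ with $f_1\in H^0(O(3D))$, and $\operatorname{div}(df_1)=2\operatorname{div}(s)$, where $\operatorname{div}(s)$ is taken as a rational section of $L$.

**Step 2: points $b_i$ and numbers $a_i$ that detect all quadratic differentials.** For $q\in H^0(\Omega^{\otimes2})$ put $u_q=q/(df_1)^2\in K$, and let $\partial=d/df_1$. If $f_1$ is unramified over $b\in k$ and $f_1(Q)=b$, then $f_1-b$ is a uniformizer at $Q$, $u_q$ is regular there, and $u_q=u_q(Q)+\partial u_q(Q)(f_1-b)+\cdots$. Given distinct such $b_1,\dots,b_j$ and $a_1,\dots,a_j\in k$ put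
$$U_j=\{q:\partial u_q(Q)=2a_iu_q(Q)\ \ \forall i\le j,\ \forall Q\in f_1^{-1}(b_i)\},$$
a linear subspace of $H^0(\Omega^{\otimes2})=U_0$. If $0\ne q\in U_j$, choose a new $b_{j+1}$ with $f_1$ unramified over it and $u_q(Q)\ne0$ for some $Q$ above it (only finitely many $b$ are excluded). Then choose $a_{j+1}$ with $2a_{j+1}\ne\partial u_q(Q)/u_q(Q)$, which is possible as $p\ne2$. Then $q\notin U_{j+1}$, so the dimension drops. After finitely many steps it is $0$. Add arbitrary further pairs so that there are $\ell\ge g$ of them; still $U_\ell=0$.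

**Step 3: a polynomial.** We need $G\in k[Y]$ with $G'=s^2$ for some $s\in k[Y]$ (from now on $s$ denotes this polynomial) such that
$$s(b_i)=0,\qquad s'(b_i)=1,\qquad s''(b_i)=2a_i\qquad(1\le i\le\ell).$$
In characteristic $0$ take $s$ by Hermite interpolation and integrate. In characteristic $p$ the square $s^2$ has an antiderivative if and only if it contains no exponent $\equiv-1$ mod $p$, and this has to be arranged.

If $p\ge7$, take $s=\alpha+\beta Y+\gamma Y^2$ with $\alpha,\beta,\gamma\in k[Y^p]$. The exponents in $s^2$ are $\equiv0,\dots,4$ mod $p$, none of them $\equiv-1$. Here $s'=\beta+2\gamma Y$ and $s''=2\gamma$. So we prescribe $\gamma(b_i)=a_i$, $\beta(b_i)=1-2a_ib_i$, $\alpha(b_i)=-\beta(b_i)b_i-\gamma(b_i)b_i^2$ by Lagrange interpolation in $Y^p$; the $b_i^p$ are distinct.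

If $p=5$, the exponents just considered include $4\equiv-1$. Here the cubic of Section 1 helps, with $\frac13=2$. Take
$$s=\alpha+c(\lambda,\nu;Y)=\alpha+\lambda^2Y+\lambda\nu Y^2+2\nu^2Y^3,\qquad\alpha,\lambda,\nu\in k[Y^5].$$
The part of $s^2$ with exponents $\equiv4$ mod $5$ is $(2\cdot\lambda^2\cdot2\nu^2+\lambda^2\nu^2)Y^4=5\lambda^2\nu^2Y^4=0$, so $s^2$ has an antiderivative. By (1.3), $s'=(\lambda+\nu Y)^2$ and $s''=2\nu(\lambda+\nu Y)$. Choose $\nu(b_i)=a_i$ and $\lambda(b_i)=1-a_ib_i$, so that $\lambda+\nu Y$ takes the value $1$ at $b_i$, and choose $\alpha(b_i)$ so that $s(b_i)=0$.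

**Step 4: the function $z=G\circ f_1$ and its residues.** We have $dz=s(f_1)^2df_1\ne0$, with even divisor. As $s$ has $\ell$ distinct zeros, $\deg G\ge2\ell+1$, and $\deg z\ge\deg G\ge g$. At $Q\in f_1^{-1}(b_i)$ put $\tau=f_1-b_i$. Then $s(f_1)=\tau+a_i\tau^2+\cdots$ and $dz=(\tau^2+\cdots)\,d\tau$. Since $2,3$ are invertible and $z-z(Q)$ is a polynomial in $\tau$, we get $z-z(Q)=\frac13\tau^3+\cdots$. So $e_z(Q)=3$. Moreover
$$\frac q{dz}=\frac{u_q\,df_1}{s(f_1)^2},\qquad s(f_1)^{-2}=\tau^{-2}(1-2a_i\tau+\cdots)\ \Longrightarrow\ \operatorname{Res}_Q\frac q{dz}=\partial u_q(Q)-2a_iu_q(Q).\tag{9.1}$$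

**Step 5: the function $f_0$.** If $p=0$, let $f_0'=z$ and $\kappa=1$. If $p\ge5$, $z$ is good by Lemma 4.4; let $f_0'$ be the function of Proposition 5.1 with $n_0=g$, and $\kappa$ as in part (b). In both cases $R_{f_0'}=2E_0$ is even and $\deg f_0'\ge g$. For $p\ge5$ this holds because all ramification indices $e$ are odd and prime to $p$, so that the multiplicities of $R_{f_0'}$ are $e-1\le2p-2$; in particular those of $E_0$ are at most $p-1$. Choose $\lambda\in k$ such that $f_0'$ is unramified over $\lambda$, and put $f_0=1/(f_0'-\lambda)$. The ramification divisor is unchanged (Section 2), and $f_0$ is unramified over $\infty$.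

At $Q\in f_1^{-1}(b_i)$ the function $f_0'$ is regular and ramified (its values are constant mod $m_Q^3$), so $f_0'(Q)\ne\lambda$. We have
$$df_0=-(f_0'-\lambda)^{-2}\kappa\,dz,$$
and the factor in front of $dz$ is a unit at $Q$, constant mod $m_Q^3$. Since $q/dz$ has a pole of order at most $2$ at $Q$, $\operatorname{Res}_Q(q/df_0)$ is a nonzero constant, independent of $q$, times (9.1). Hence $q\in\mathcal N(f_0)$ implies $\partial u_q(Q)=2a_iu_q(Q)$ for all $i$ and all $Q\in f_1^{-1}(b_i)$, that is, $\mathcal N(f_0)\subset U_\ell=0$. $\square$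

## 10. The generic pair near $(f_0,E_0)$

Let $f_0,E_0=\sum a_QQ$ be as in Proposition 9.1, $n=\deg f_0\ge g$, $r=n+g-1$, and let $M,Z$ be as in Section 7.

**Step 1: $Z$ is smooth at $f_0$.** This makes the deformations of $f_0$ inside $Z$ a well-behaved family. Take $\mathcal V_Q=\{v\in O_Q:\operatorname{ord}(dv)\ge a_Q\}$. It contains $k+m_Q^{a_Q+1}\supset k+m_Q^{2a_Q}$. For $v=\sum v_it^i$ the condition is $iv_i=0$ for $1\le i\le a_Q$. As $a_Q\le p-1$ if $p>0$, these $i$ are invertible and $\dim O_Q/\mathcal V_Q=a_Q$. By (7.2), $T_{f_0}Z$ is the kernel of $H^0(O(2f_0^*\infty))\to\bigoplus O_Q/\mathcal V_Q$, which is surjective by Lemma 8.1(a). So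
$$\dim T_{f_0}Z=2n+1-g-\sum a_Q=2n+1-g-r .$$
On the other hand $Z$ is the preimage of the diagonal under $M\times X^{(r)}\to X^{(2r)}\times X^{(2r)}$. As $X^{(2r)}$ is smooth of dimension $2r$, the diagonal is locally cut out by $2r$ equations, so $\dim_{f_0}Z\ge(2n+1-g)+r-2r$. The two numbers agree, so $Z$ is smooth at $f_0$. Let $Z'\subset Z$ be a smooth irreducible open neighborhood of $f_0$, with generic point $\eta$ and universal divisor $E_{Z'}\subset X\times Z'$, finite flat of degree $r$ over $Z'$.

**Step 2: a geometric generic point.** Let $B$ be the completed local ring of $Z'$ at $f_0$. It is a complete regular local ring with residue field $k$, and $\mathcal O_{Z',f_0}\subset B$. Let $F$ be an algebraic closure of $\operatorname{Frac}B$. The point $\operatorname{Spec}F\to Z'$ lies over $\eta$. Let $(f,E)\in Z'(F)$ be the corresponding pair. We must show that $E$ is reduced. Passing through $B$ allows us to carry information from $f_0$ to $f$.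

**Claim 10.1.** $\mathcal N(f)=0$.

**Proof.** The shape of $E$ may differ from that of $E_0$, so we use the formulation of Lemma 8.1 that does not mention individual multiplicities except through $2E$. Let $f_B$ and $E_B$ be the pullbacks to $B$. Since $H^1(X,O(2f_0^*\infty))=0$, the module $\mathcal H=H^0(X_B,O(2f_B^*\infty))$ is free over $B$ and its formation commutes with base change. Let $\mathcal A$ be the ring of the finite flat $B$-scheme $2E_B$, free over $B$ of rank $2r$. As $E_B$ is disjoint from $f_B^*\infty$, restriction gives a $B$-linear map $\mathcal H\to\mathcal A$. As $B$ is complete local, $\mathcal A$ is a product of local rings indexed by the points $Q\in\operatorname{supp}E_0$. Let $\iota_Q\in\mathcal A$ be the corresponding idempotents. Consider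
$$\mathcal H\oplus\bigoplus_{Q\in\operatorname{supp}E_0}B\longrightarrow\mathcal A,\qquad(v,(\lambda_Q))\longmapsto v|_{2E_B}+\sum\lambda_Q\iota_Q .$$
Modulo the maximal ideal of $B$ it becomes $H^0(O(2f_0^*\infty))\oplus\bigoplus_Qk\to\bigoplus_QO_Q/m_Q^{2a_Q}$. This is surjective by Lemma 8.1(a) with $\mathcal V_Q=k+m_Q^{2a_Q}$, since $\mathcal N(f_0)=0$. By Nakayama's lemma the map is surjective, hence also after $\otimes_BF$. Write $E=\sum a_jQ_j$ with distinct $Q_j\in X(F)$. Then $\mathcal A\otimes_BF=\bigoplus_jO_{Q_j}/m_{Q_j}^{2a_j}$, and each $\iota_Q$ becomes an idempotent in this product of local rings, so it lies in $\bigoplus_jF$. Therefore the image of $H^0(O(2f^*\infty))$ together with $\bigoplus_jF$ spans $\bigoplus_jO_{Q_j}/m_{Q_j}^{2a_j}$. This is the hypothesis of Lemma 8.1(b), and $\mathcal N(f)=0$. $\square$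

**Claim 10.2.** $E$ is reduced.

The idea of the proof is as follows. Multiplicities of $E$ at a generic pair cannot drop under further deformation, so tangent vectors can only move the multiple points of $E$ as a whole. But $\mathcal N(f)=0$ gives tangent vectors that would do more. In characteristic $p$ there is a complication: the generic divisor might contain an inseparable point such as $t^p=w$, so "moving as a whole" must be made precise.

**Proof.** Write $E=\sum_{j=1}^la_jQ_j$ with distinct $Q_j\in X(F)$.

**Step A: tangent vectors that $\mathcal N(f)=0$ provides.** Let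
$$\mathcal V_j=\{v\in O_{Q_j}:\operatorname{ord}(dv)\ge a_j\},\qquad\mathcal W_j=\{v\in O_{Q_j}:\operatorname{ord}(dv)\ge2a_j-1\}.$$
Then $F+m_{Q_j}^{2a_j}\subset\mathcal W_j\subset\mathcal V_j$. By Claim 10.1 and Lemma 8.1(a), $H^0(O(2f^*\infty))\to\bigoplus_jO_{Q_j}/\mathcal W_j$ is surjective. By (7.2) the preimage of $\bigoplus\mathcal V_j/\mathcal W_j$ is $T_fZ'_F$. So
$$T_fZ'_F\longrightarrow\bigoplus_j\mathcal V_j/\mathcal W_j\quad\text{is surjective.}\tag{10.1}$$
The space $\mathcal V_j/\mathcal W_j$ has as basis the classes of $t^i$ with $a_j+1\le i\le2a_j-1$ and $p\nmid i$ (no condition on $i$ if $p=0$). Two facts on its dimension are needed.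

If $a_j\ge2$, the dimension is at least $1$. For $a_j=2$ take $i=3$, as $p\ne3$. For $a_j\ge3$ the range contains the two consecutive integers $a_j+1,a_j+2$, one of which is prime to $p$.

If $p\mid a_j$ (with $p>0$), the dimension is at least $2$: take $i=a_j+1,a_j+2$. Both are prime to $p$ and at most $2a_j-1$, as $a_j\ge p\ge5$.

**Step B: the number of points of $E$ is constant near $f$.** Let $\hat O$ be the completed local ring of $Z'_F=Z'\times_kF$ at the $F$-point $f$. As $Z'_F$ is smooth over $F$, $\hat O$ is a regular local ring, in particular a domain. Let $\mathfrak m$ be its maximal ideal and $\Lambda$ an algebraic closure of $\operatorname{Frac}\hat O$. The morphism $Z'_F\to Z'$ sends the point $f$ to $\eta$, so it induces $k(\eta)=\mathcal O_{Z',\eta}\to\mathcal O_{Z'_F,f}\to\hat O$. That is, $\operatorname{Spec}\hat O\to Z'$ factors through $\operatorname{Spec}k(\eta)$. Hence the pullback $E_{\hat O}$ is the base change of the finite $k(\eta)$-scheme $E_\eta$. The number of geometric points of a finite scheme over a field does not change under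 field extension. So $E_{\hat O}$ has as many $\Lambda$-points over the generic point of $\operatorname{Spec}\hat O$ as its closed fiber $E$ has $F$-points, namely $l$.

**Step C: equations of $E_{\hat O}$.** As $\hat O$ is complete, $E_{\hat O}$ is a disjoint union of local schemes $E_j$, finite flat of degree $a_j$ over $\hat O$, with closed point $Q_j$. Let $t$ be a uniformizer at $Q_j$ on $X_F$. The completed local ring of $X_{\hat O}$ at $Q_j$ is $\hat O[[t]]$. The ring of $E_j$ is finite over $\hat O$, hence complete, so it is a quotient of $\hat O[[t]]$. The ideal is generated by one element, which reduces to a unit times $t^{a_j}$ modulo $\mathfrak m$. By Weierstrass preparation the generator may be taken to be a monic polynomial $e_j\in\hat O[t]$ of degree $a_j$ with $e_j\equiv t^{a_j}$ mod $\mathfrak m$, and $E_j=\operatorname{Spec}\hat O[t]/(e_j)$. Each $e_j$ has at least one root in $\Lambda$. There are $l$ of them, the $E_j$ are disjoint, and altogether there are $l$ geometric points. So each $e_j$ has exactly one root $c_j\in\Lambda$. Write $a_j=q_ja_j'$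 with $q_j$ the largest power of $p$ dividing $a_j$ ($q_j=1$ if $p=0$). Then
$$e_j=(t-c_j)^{a_j}=(t^{q_j}-w_j)^{a_j'},\qquad w_j=c_j^{q_j}.\tag{10.2}$$
The coefficient of $t^{q_j(a_j'-1)}$ in $e_j$ is $-a_j'w_j$. It lies in $\hat O$, and in $\mathfrak m$ because $e_j\equiv t^{a_j}$. As $p\nmid a_j'$, we get $w_j\in\mathfrak m$.

**Step D: what tangent vectors do.** A tangent vector $v\in T_fZ'_F$ is a local $F$-homomorphism $\hat O\to F[\epsilon]$. It sends $w_j$ to $w_{j,1}\epsilon$ with $w_{j,1}\in F$, and so by (10.2) it sends $e_j$ to $t^{a_j}-\epsilon a_j'w_{j,1}t^{a_j-q_j}$. In the notation of (7.1), with $\mathbf e=t^{a_j}$, we have $\dot{\mathbf e}\equiv-a_j'w_{j,1}t^{a_j-q_j}$ mod $t^{a_j}$. Hence at $Q_j$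
$$v'\in F\cdot\upsilon t^{2a_j-q_j}+m_{Q_j}^{2a_j}.\tag{10.3}$$
Now $v\mapsto v'$ embeds $\mathcal V_j/\mathcal W_j$ into $m_{Q_j}^{a_j}/m_{Q_j}^{2a_j-1}$. If $q_j=1$, then (10.3) gives $v'\in m_{Q_j}^{2a_j-1}$, and the image of $T_fZ'_F$ in $\mathcal V_j/\mathcal W_j$ is $0$. If $p\mid a_j$, the image has dimension at most $1$. Suppose $a_j\ge2$. By (10.1) the image is all of $\mathcal V_j/\mathcal W_j$, which by Step A has dimension at least $1$, and at least $2$ if $p\mid a_j$. This is a contradiction in both cases. So all $a_j=1$. $\square$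

## 11. From the generic pair to a map over $k$ when $p=0$ or $p\ge5$

By Claim 10.2 the geometric generic fiber of the finite flat morphism $E_{Z'}\to Z'$ is reduced. So the morphism is étale over $\eta$, hence étale over a dense open subset of $Z'$. Take a closed point $(f,E)$ of $Z'$ in this subset. It is defined over $k$: $f:X\to\mathbf P^1$ is a separable morphism with $R_f=2E$ and $E$ reduced. By (2.1), $e_f(Q)\in\{1,3\}$ for all $Q\in X$. **This proves Theorem 1.1 in characteristic $0$ and in characteristic $p\ge5$.** Together with Section 6, the theorem holds in every characteristic $\neq3$, and the answer to the question is yes. $\blacksquare$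

## 12. Characteristic three

**Remark 12.1.** The excluded characteristic is easy. Let $\operatorname{char}k=3$. Choose a separable $x:X\to\mathbf P^1$ unramified over $\infty$; a change of coordinate on $\mathbf P^1$ achieves the second condition. Then $dx$ has no zero at a pole of $x$, since there $x$ has order $-1$ and $dx$ order $-2$. Choose a finite set $\Delta$ of at least $2g+1$ points, none a pole of $x$, containing all zeros of $dx$. Since $O(\sum_{Q\in\Delta}Q)$ has degree $\ge2g$ it is base point free, so a general section $h\in K$ of it has simple poles exactly at the points of $\Delta$. Put $f=x+h^3$. At the points of $\Delta$ it has poles of order $3$. At the poles of $x$ the function $h$ is regular, and $f$ has simple poles. Elsewhere $f$ is regular with $df=dx\ne0$. So all ramification indices of $f$ are $1$ or $3$.
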